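# Critical graphs for tree-depth with a vertex of large degree

## A family of $k$-critical graphs with a vertex of degree $k$ or more

All graphs are finite and simple. A graph is $k$-critical if it has tree-depth $k$ and every proper minor of it has smaller tree-depth; these words are recalled in the next section. The talk "Three conjectures on minimal obstructions for tree-depth" (http://math.uri.edu/%7Ebarrus/talks/Barrus_Treedepth_Southeastern15.pdf) contains the following conjecture: if $G$ is $k$-critical, then
$$\Delta(G)\le k-1. \tag{1}$$
The conjecture is false. Here is the main theorem.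

**Theorem 1.** Let $r\ge 3$, $c\ge 1$, $j\ge 0$ be integers. Let $B$ be an $r$-regular bipartite graph of girth at least $10$ with $a$ vertices on each side, and put
$$k=(2a+2-r)c+1+j .$$
Then there is a $k$-critical graph with a vertex of degree at least $2ac=k+(r-2)c-1-j$.

Such graphs $B$ exist for every $r$ (Lemma 6 below), and the theorem then yields two corollaries.

**Corollary 2.** Take $c=1$, $j=0$. With $r=3$ we get $k=2a$ and a $k$-critical graph with $\Delta\ge k$, so (1) fails. With general $r\geq 3$ we get a $k$-critical graph with $\Delta\ge k+r-3$, so $\Delta-k$ is unbounded over critical graphs.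

**Corollary 3.** Take $r=3$, fix $B$, and let $L=2a-1$. For every $k\ge L+1$ there is a $k$-critical graph with $\Delta\ge (L+1)\lfloor (k-1)/L\rfloor$. Hence for each $\varepsilon<1/L$ and all sufficiently large $k$, some $k$-critical graph has $\Delta\ge(1+\varepsilon)k$.

The three parameters play different roles. The degree $r$ is the source of the excess: $r=3$ is the first value for which $k+(r-2)c-1-j$ can exceed $k-1$. The parameter $c$ is a blow-up factor that multiplies the excess, and $j$ fills in the values of $k$ between consecutive multiples of $2a+2-r$.

The theorem does not describe the critical graph completely. It constructs a graph $G$ of tree-depth $k$ with a vertex $v$ of large degree, and then shows that a critical graph inside $G$ must keep most of the edges at $v$.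

## Tree-depth and minors, with the cases $k\le 3$

**Definition (tree-depth).** $td(G)$ is the minimum number of vertex deletion steps needed to delete all of $G$, where in each step at most one vertex is deleted from each connected component. We put $td(\emptyset)=0$.

Reading off the first step gives the recursion we shall use all the time: for $F$ connected and nonempty, $td(F)=1+\min_x td(F-x)$; for $F$ disconnected, $td(F)$ is the maximum of the tree-depths of its components. Also $td(F)\le 1+td(F-x)$ for every graph $F$ and every vertex $x$, and $td(F')\le td(F)$ for every subgraph $F'$ of $F$.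

Equivalently, $td(G)$ is the smallest number of labels in a labeling of the vertices by positive integers such that every path whose two endpoints have equal labels also contains a vertex with a higher label.

Examples: $td(K_n)=n$, since each deletion leaves a complete graph. A nonempty graph with no edges has tree-depth $1$. A star with at least one edge has tree-depth $2$: delete the centre. For the path $P_4$ on four vertices, every deletion leaves an edge, so $td(P_4)\ge3$, and deleting an inner vertex shows $td(P_4)=3$. For the 5-cycle, $td(C_5)=1+td(P_4)=4$.

**Definition (minor).** $H$ is a minor of $G$ if it arises from $G$ by deleting vertices, deleting edges and contracting edges. Equivalently, $G$ contains disjoint connected nonempty vertex sets, the branch sets, one for each vertex of $H$, such that adjacent vertices of $H$ have an edge of $G$ between their branch sets.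

It is known that $td(G)\ge td(H)$ whenever $H$ is a minor of $G$. Deletions are clear. For a contraction of $e=xy$ to $z$, take a valid labeling $f$ of $G$, keep it away from $z$, and set $f(z)=\max(f(x),f(y))$. A path in $G/e$ with endpoints labeled $\ell$ that avoids $z$ is a path in $G$. If $z$ is an inner vertex, lift the path to $G$ by replacing $z$ by $x$, $y$ or the edge between them; some vertex of the lift has label above $\ell$, and if it is $x$ or $y$ then $f(z)>\ell$. If $z$ is an endpoint, say with $\ell=f(z)=f(x)$, lift to a path starting at $x$ (possibly passing through $y$); it has a vertex with label above $\ell$, which is not $y$ since $f(y)\le \ell$, so it lies on the original path.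

Now the conjecture by hand. For $k=1$ the only critical graph is $K_1$, and for $k=2$ it is $K_2$. For $k=3$: a graph with a cycle has $K_3$ as a minor, and a forest without $P_4$ as a subgraph is a disjoint union of stars, of tree-depth at most $2$. So every graph of tree-depth at least $3$ has $K_3$ or $P_4$ as a minor. Both have tree-depth $3$, and all their proper minors have tree-depth at most $2$. So the 3-critical graphs are $K_3$ and $P_4$, with $\Delta=2=k-1$.

For every $k$, the graph $K_k$ is $k$-critical: contracting an edge gives $K_{k-1}$, and after deleting an edge $xy$ we may delete the other $k-2$ vertices and then $x,y$ in one step. So (1) would be attained with equality for every $k$.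

## Extracting a critical graph without losing the edges at $v$

Our graph $G$ will not be shown to be critical. It is enough to control all contractions and only those edge deletions that happen at $v$.

**Lemma 4 (extraction).** Let $td(G)=k$, let $v$ be a vertex of $G$ and let $Y$ be a nonempty set of neighbours of $v$. Suppose that $td(G/e)\le k-1$ for every edge $e$ of $G$, and $td(G-vy)\le k-1$ for every $y\in Y$. Then there is a $k$-critical graph with a vertex of degree at least $|Y|$.

**Proof.** Among the minors of $G$ of tree-depth at least $k$ (there is one, $G$ itself), let $G^*$ be minor-minimal. By monotonicity $td(G^*)\le td(G)=k$, so $td(G^*)=k$, and by minimality every proper minor of $G^*$ has tree-depth less than $k$. So $G^*$ is $k$-critical.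

Take branch sets for $G^*$ in $G$. If one of them had at least two vertices, it would contain an edge $e$, being connected, and $G^*$ would be a minor of $G/e$; then $td(G^*)\le k-1$, a contradiction. So all branch sets are single vertices, and we may regard $G^*$ as a subgraph of $G$. If $G^*$ omitted $v$, or some $y\in Y$, or some edge $vy$ with $y\in Y$, it would be a subgraph of $G-vy$ for some $y\in Y$, and again $td(G^*)\le k-1$. So $G^*$ contains $v$ and all edges $vy$, $y\in Y$. $\square$

## The surplus $s(F)=|F|-td(F)$

**Definition (surplus).** For a graph $F$ put $s(F)=|F|-td(F)$.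

This counts the vertices saved by parallel deletion. For instance $s(K_n)=0$, $s(P_4)=1$, $s(C_5)=1$. In terms of $s$ the requirements of Lemma 4 become comparisons. If $td(G)=k$, then $td(G/e)\le k-1$ says $s(G/e)\ge s(G)$, since $|G/e|=|G|-1$. And $td(G-vy)\le k-1$ says $s(G-vy)\ge s(G)+1$. Finally, $\deg(v)\ge k$ says
$$|G|-\deg (v)\le s(G). \tag{2}$$
So $v$ may miss only a few vertices: at most $s(G)$, counting $v$ itself.

Here are the six rules we need. "Disconnected" means having at least two components; we then write $F=P\cup Q$ with $P,Q$ nonempty and disjoint and no edges between them, and use $P,Q$ also for the induced subgraphs.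

**(S1)** *If $F'$ is an induced subgraph of $F$, then $s(F')\le s(F)$.* Delete the vertices outside $F'$ first, one per step: $td(F)\le |F|-|F'|+td(F')$. So lower bounds on $s$ can be found locally.

**(S2)** *Let $t\ge 0$. If every disconnected induced subgraph $F'$ of $F$ has $s(F')\le t$, then $s(F)\le t$.* Suppose $s(F)\ge t+1$ and take an induced subgraph $F'$ of minimum size with $s(F')\ge t+1\ge1$. It has at least two vertices, since $s(\emptyset)=s(K_1)=0$. If $F'$ were connected, some vertex $x$ would satisfy $td(F'-x)=td(F')-1$, so $s(F'-x)=s(F')$, contradicting minimality. So $F'$ is disconnected with $s(F')>t$, against the hypothesis. This is the tool for all upper bounds: surplus is always visible on a disconnected piece.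

**(S3)** *If $F=P\cup Q$ with no edges between $P$ and $Q$ and $td(Q)\le td(P)$, then $s(F)=|Q|+s(P)$.* Indeed $td(F)=td(P)$.

**(S4)** *A nonempty independent set of size $q$ has $s=q-1$. An induced subgraph of a complete multipartite graph with all parts of size at most $p$, $p\ge1$, has $s\le p-1$.* The first part holds because the tree-depth is $1$. For the second, a disconnected induced subgraph lies inside one part, so it is independent with at most $p$ vertices; apply (S2). Example: $K_{2,2,2}$ has $s=1$, so $td(K_{2,2,2})=5$.

**(S5)** *Let $K_1\vee F$ be $F$ together with a new vertex adjacent to everything. Then $td(K_1\vee F)=1+td(F)$, so $s(K_1\vee F)=s(F)$.* The bound $\le$ comes from deleting the new vertex first. For $\ge$, induct on $|F|$; the case $F=\emptyset$ is clear. The graph is connected; let $x$ be an optimal first deletion. If $x$ is the new vertex, we are done. Otherwise $td(K_1\vee F)=1+td(K_1\vee(F-x))\ge 2+td(F-x)\ge 1+td(F)$, by induction.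

**(S6)** *Let $H^{(c)}$ be obtained from $H$ by replacing each vertex by a clique $K_c$, its class, with all edges between classes of adjacent vertices and none between classes of nonadjacent vertices. Then $s(H^{(c)})\le c\,s(H)$.* Since $|H^{(c)}|=c|H|$, this says $td(H^{(c)})\ge c\,td(H)$. Example: for the path $P_3$ and $c=2$, deleting the two middle vertices leaves two copies of $K_2$, and $K_4$ is a subgraph, so $td(P_3^{(2)})=4=2\,td(P_3)$.

For the proof, induct on $|H|$. If $s(H^{(c)})=0$ there is nothing to prove. Otherwise (S2), with $t=s(H^{(c)})-1$, gives a disconnected induced subgraph $F$ of $H^{(c)}$ with $s(F)\ge s(H^{(c)})$. Let $F_0$ be the set of vertices of $H$ whose class meets $F$. Write $F=P\cup Q$ with no edges between. Each class is a clique, so it meets only one of $P,Q$. Hence $F_0$ splits into two nonempty parts, and there is no edge between them, since such an edge would give an edge between $P$ and $Q$. So $H[F_0]$ is disconnected, and each of its components $C$ has fewer vertices than $H$. By induction $td(C^{(c)})\ge c\,td(C)$, and taking the maximum over $C$ gives $td(H[F_0]^{(c)})\ge c\,td(H[F_0])$, that is, $s(H[F_0]^{(c)})\le c\,s(H[F_0])$.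 Since $F$ is an induced subgraph of $H[F_0]^{(c)}$, we get by (S1)
$$s(H^{(c)})\le s(F)\le s(H[F_0]^{(c)})\le c\,s(H[F_0])\le c\,s(H).$$

## A dominating vertex cannot be critical unless the graph is complete

The cheapest way to satisfy (2) is to make $v$ adjacent to everything. Take $G=K_1\vee F$. By (S5), $td(G)=1+td(F)$, and $\deg(v)\ge k$ as soon as $s(F)\ge1$. For example the wheel $K_1\vee C_5$ has tree-depth $5$ and a hub of degree $5$. If it were critical, the conjecture would fall at $k=5$. But it is not, and no graph of this shape is.

**Proposition 5.** Let $v$ be adjacent to all other vertices of $G$, and let $G$ be not complete. Then $td(G-vy)=td(G)$ for every $y\ne v$.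

**Proof.** Put $F=G-v$, so $s(G)=s(F)$, and $s(F)\ge1$ because $F$ has two nonadjacent vertices. Suppose $td(G-vy)<td(G)$, that is, $s(G-vy)\ge s(F)+1$. By (S2) there is a disconnected induced subgraph $F'$ of $G-vy$ with $s(F')\ge s(F)+1$. It contains both $v$ and $y$, since otherwise it is an induced subgraph of $G$ and $s(F')\le s(F)$. Let $A=F'\setminus\{v,y\}$. Then $v$ is adjacent to all of $A$, so $y$ must be isolated in $F'$, and by (S3) and (S5)
$$s(F')=1+s(K_1\vee A)=1+s(A).$$
If $A=\emptyset$, this is $1\le s(F)$. If $A\ne\emptyset$, then $\{y\}\cup A$ is an induced subgraph of $F$ with $s=1+s(A)$ by (S3), so again $s(F')\le s(F)$. Both contradict the choice of $F'$. $\square$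

In the wheel, $A$ lies in the edge of $C_5$ opposite to $y$: the deletion isolates $y$ from a triangle, and $s$ is $1$, as before.

The proof shows where the attempt stops. Adding $v$ to $\{y\}\cup A$ adds one vertex and also one to the tree-depth, because $v$ dominates its component. Meanwhile the component of $y$ stays a single vertex, and the extra step available there is wasted.

## Two helper vertices, one for each side

The wasted step can be used if $y$ has a companion $u$: a neighbour of $y$, adjacent neither to $v$ nor to $A$. Then, once $vy$ is deleted, $\{u,y\}$ has tree-depth $2\le 1+td(A)$ for $A\ne\emptyset$, and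
$$s\bigl(\{u,y\}\cup\{v\}\cup A\bigr)=2+s(A),$$
which is one more than $s(\{y\}\cup A)$. The companion must be adjacent to $y$: if it were not, then $\{u,y\}\cup A$ would already have surplus $2+s(A)$ in $G$, and deleting $vy$ would gain nothing.

By (2) we can afford only a few vertices outside $N(v)$. A single companion $u$ for all $y\in N(v)$ does not work, as $u$ would be adjacent to $A\subseteq N(v)$. Two companions can work: split $N=N(v)$ into two sides $W$ and $X$, let $u_1$ be adjacent to all of $W$ and $u_2$ to all of $X$, and arrange that for $y\in W$ the set $A=A_y$ lies in $X$, and conversely. Now $|G|-\deg(v)=3$, so by (2) we want $s(G)\geq 3$.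

Take $A_y$ independent of size $r$; then $\{y\}\cup A_y$ is independent with $r+1$ vertices and surplus $r$. The sets $A_y$ are recorded by an $r$-regular bipartite graph $B$ on $W\cup X$, with $A_y=N_B(y)$. This forces nonadjacency between $B$-neighbours and between vertices with a common $B$-neighbour. All other pairs in $N$ are made adjacent, to keep the surplus small.

**Definition (the base graph $H$).** Let $B$ be bipartite with sides $W,X$ and $d_B$ its distance ($\infty$ between different components). Let $V(H)=N\cup\{u_1,u_2\}$ with $N=W\cup X$. Distinct $y,z\in N$ are called close if $d_B(y,z)\le2$, and they are adjacent in $H$ if and only if they are not close, that is, $d_B(y,z)\ge3$. Further, $u_1$ is adjacent to all of $W$, $u_2$ to all of $X$, and $u_1u_2$ is an edge. There are no other edges.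

As a small illustration with $r=2$, let $B=C_{10}$ with vertices $0,\dots,9$, $W$ the even ones and $X$ the odd ones. Then $0$ is close to $8,9,1,2$ and adjacent in $H$ to $3,4,5,6,7$ and to $u_1$.

The edge $u_1u_2$ is necessary. Without it, for $w\in W$ the sets $\{u_1,w\}$ and $\{u_2\}\cup N_B(w)$ would have no edges between them, tree-depth $2$ each and $r+3$ vertices in all, so the surplus $r+1$ would already occur in $H$.

What remains to be shown is that nothing in this graph has surplus larger than $r$ before an edge at $v$ is deleted. For that, $B$ must be chosen with care: with $B=K_{r,r}$, all of $N$ would be independent and have surplus $2r-1>r$. Girth at least $10$ will be enough.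

## Regular bipartite graphs of girth at least ten

**Lemma 6.** For every $r\ge2$ there is a finite $r$-regular bipartite graph of girth at least $10$.

**Proof.** The plan is to let $r$ involutions act on a finite tree, and use that a reduced word of length at most $8$ moves the root.

Let $T$ be the finite tree with root $o$ in which every vertex at distance less than $10$ from $o$ has degree $r$ and all leaves are at distance $10$. Colour its edges properly with $r$ colours, greedily from the root, so every non-leaf sees every colour. Let $\sigma_i$ be the permutation of $V(T)$ that swaps the ends of each edge of colour $i$ and fixes all other vertices; it is well defined since the colouring is proper, and $\sigma_i^2=1$. Let $\Gamma$ be the finite group generated by $\sigma_1,\dots,\sigma_r$. Let $B$ have vertex set $\Gamma\times\{0,1\}$, with $(g,0)$ adjacent to $(\sigma_ig,1)$ for all $g\in\Gamma$ and all $i$; call this an edge of colour $i$.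

The $r$ points $\sigma_i(o)$ are distinct, so the $\sigma_i$ are distinct. Hence $(g,0)$ has the $r$ distinct neighbours $(\sigma_ig,1)$, and $(h,1)$ has the $r$ distinct neighbours $(\sigma_ih,0)$. So $B$ is simple, bipartite and $r$-regular, and different edges at a vertex have different colours.

Suppose $B$ has a cycle of length $2\ell\le8$. Walk around it from a vertex $(g,0)$, along edges of colours $i_1,\dots,i_{2\ell}$. Each edge multiplies the group element on the left by $\sigma_{i_m}$, so returning to $(g,0)$ means
$$\sigma_{i_{2\ell}}\cdots\sigma_{i_1}=1,\qquad i_m\ne i_{m+1}\text{ for all } 1\le m<2\ell .$$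
Apply this to $o$. The first image is at distance $1$ from $o$. If the $m$-th image is at distance $m<10$ and was entered along an edge of colour $i_m$, then that edge leads towards $o$, so the edge of colour $i_{m+1}\ne i_m$ leads away from $o$, and the next image is at distance $m+1$. So after $2\ell\le8$ steps we are at distance $2\ell>0$ from $o$, a contradiction. $\square$

From now on $B$ is an $r$-regular bipartite graph, $r\ge3$, of girth at least $10$ with sides $W,X$ of size $a$. Three facts translate the girth into statements about $H$. Note that two close vertices on the same side are at distance exactly $2$, and two close vertices on different sides are adjacent in $B$. Also, two vertices have at most one common $B$-neighbour, since $B$ has no 4-cycle.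

**(B1)** *Let $S\subseteq N$ be pairwise close. If $S$ lies in one side and $|S|\ge2$, then $S\subseteq N_B(z)$ for some $z$. So $|S|\le r$ for $S$ within one side, and in general $|S|\le r+1$.* This bounds independent sets of $H$ inside $N$.

Let $S$ lie in one side, let $p,p'\in S$ be distinct, and let $z$ be their common neighbour. Let $p''\in S$ be a third vertex, with $z_1$ a common neighbour of $p,p''$ and $z_2$ a common neighbour of $p',p''$. Suppose $p''$ is not adjacent to $z$; then $z_1,z_2\ne z$. If $z_1=z_2$, then $p\,z\,p'\,z_1$ is a 4-cycle; if $z_1\ne z_2$, then $p\,z\,p'\,z_2\,p''\,z_1$ is a 6-cycle. Both are impossible, so $S\subseteq N_B(z)$ and $|S|\le r$. Now let $S$ meet both sides. All pairs of $S$ on different sides are edges of $B$, so two vertices on each side would give a 4-cycle. Hence one side contains a single vertex $z$ of $S$, the rest lies in $N_B(z)$, and $|S|\le r+1$.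

**(B2)** *Let $p,p'\in N$ be adjacent in $H$. The set of vertices close to both is: the two inner vertices $a',b'$ of the unique $p$–$p'$ path of length $3$ in $B$ if $d_B(p,p')=3$ (so $a'b'\in E(B)$); the middle vertex of the unique path of length $4$ if $d_B(p,p')=4$; empty otherwise.* This is the key fact: if one part of a disconnected induced subgraph contains an edge inside $N$, then the other part has very few vertices in $N$.

Let $z$ be close to both. Then $d_B(p,z)+d_B(z,p')\le4$, and this sum is at least $d_B(p,p')\ge3$ and has the same parity as $d_B(p,p')$. So the sum equals $d_B(p,p')\in\{3,4\}$, and $z$ lies on a shortest $p$–$p'$ path, at distance $1$ or $2$ from both ends. A shortest path of length at most $4$ is unique, since two of them would give a cycle of length at most $8$. On a path of length $3$ the vertices at distance $1$ or $2$ from both ends are the two inner ones; on a path of length $4$ only the middle one. In $C_{10}$: for $0,3$ these are $1,2$; for $0,4$ it is $2$; for $0,5$ there are none.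

**(B3)** *For $q\in N$ let $y_1,\dots,y_r$ be its $B$-neighbours and let $y_{i1},\dots,y_{i,r-1}$ be the other neighbours of $y_i$. All these vertices are distinct, and the $B$-distances among them are the distances in the tree formed by $q$, the $y_i$ and the $y_{il}$.* Otherwise two paths between the same ends, or a closed walk along the tree, would give a cycle of length at most $4+3=7$.

Let $L_q$ be the set of all $y_i$ and $y_{il}$; it is the set of all vertices close to $q$. Let $K_q$ be the set of all $y_{il}$; these are the vertices of $L_q$ on the side of $q$. The tree distances give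
$$d_B(y_{il},y_{il'})=2,\quad d_B(y_{il},y_{hm})=4,\quad d_B(y_i,y_h)=2,\quad d_B(y_i,y_{il})=1,\quad d_B(y_i,y_{hm})=3$$
for $i\ne h$, $l\neq l'$. So in $H$ the set $K_q$ is complete $r$-partite with parts $\{y_{i1},\dots,y_{i,r-1}\}$ of size $r-1$, and by (S4) all its induced subgraphs have $s\le r-2$. For $r=3$, $K_q$ induces the octahedron $K_{2,2,2}$.

## The base graph has surplus at most $r$

We prove $s(H)\le r$ by (S2): every disconnected induced subgraph $F=P\cup Q$ must be examined. Two lemmas handle subgraphs that come up repeatedly.

**Lemma 7.** $s(H[X])\le r-1$ and $s(H[W])\le r-1$.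

**Proof.** The two statements are symmetric; take $X$. Let $F=P\cup Q\subseteq X$ be disconnected. If $F$ is independent in $H$, it is pairwise close, so $|F|\le r$ by (B1) and $s(F)\le r-1$. Otherwise say $P$ contains an edge $pp'$. Every vertex of $Q$ is close to $p$ and to $p'$. Since $d_B(p,p')$ is even or infinite, (B2) leaves only the middle vertex of a path of length $4$, so $Q=\{q\}$. All vertices of $P$ are close to $q$ and on the side of $q$, so $P\subseteq K_q$. By (S3) and (B3), $s(F)=1+s(P)\le r-1$. Apply (S2). $\square$

**Lemma 8.** For $q\in N$ let $u=u_1$ if $q\in X$ and $u=u_2$ if $q\in W$. Then $s(H[L_q\cup\{u\}])\le r-1$.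

**Proof.** In both cases $u$ is adjacent to all $y_i$, which lie on the side opposite to $q$, and to no $y_{il}$. Put $M=L_q\cup\{u\}$. By the distances in (B3), the non-neighbours within $M$ are:

- of $u$: all $y_{hl}$;
- of $y_i$: the $y_h$ with $h\ne i$, and the $y_{il}$;
- of $y_{il}$: $y_i$, the $y_{il'}$ with $l'\ne l$, and $u$.

Let $F=P\cup Q\subseteq M$ be disconnected. Suppose first that $F$ is independent. If $u\in F$, then $F\setminus\{u\}$ is an independent subset of $K_q$, so it lies in one part, and $|F|\le 1+(r-1)=r$. If $u\notin F$, then $F\cup\{q\}$ is pairwise close, so $|F|\le r$ by (B1). Either way $s(F)\le r-1$.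

Otherwise say $P$ contains an edge $f$. Then $Q$ lies in the set of common non-neighbours of its two ends. The edges in $M$ are of three types.

**Type 1: $f=y_{il}y_{hm}$ with $i\ne h$.** The only common non-neighbour is $u$. So $Q=\{u\}$, hence $P\subseteq K_q$, and $s(F)=1+s(P)\le 1+(r-2)=r-1$.

**Type 2: $f=y_iy_{hm}$ with $i\ne h$.** The only common non-neighbour is $y_h$. So $Q=\{y_h\}$ and $P\subseteq\{y_g:g\ne h\}\cup\{y_{h1},\dots,y_{h,r-1}\}$. Within each of the two sets all pairs are close, and all pairs between them are at distance $3$, so this is a $K_{r-1,r-1}$. By (S3) and (S4), $s(F)=1+s(P)\le1+(r-2)=r-1$.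

**Type 3: $f=uy_i$.** The common non-neighbours are $y_{i1},\dots,y_{i,r-1}$, so $Q$ consists of some of these. As $Q$ contains some $y_{il}$, the set $P$ lies among the non-neighbours of $y_{il}$, which all belong to $\{u,y_i,y_{i1},\dots,y_{i,r-1}\}$. So $F$ lies in this set, $|F|\le r+1$; since $F$ has an edge, $td(F)\ge2$, and $s(F)\le r-1$.

Apply (S2). $\square$

**Proposition 9.** $s(H)\le r$.

**Proof.** Let $F=P\cup Q$ be a disconnected induced subgraph of $H$. By (S2) it is enough to show $s(F)\le r$. We distinguish how many of $u_1,u_2$ lie in $F$.

**Case 0: $F\subseteq N$.** If $F$ is independent, $|F|\le r+1$ by (B1), so $s(F)\le r$. Otherwise say $P$ contains an edge. By (B2), $Q$ is a single vertex, or $Q=\{a',b'\}$ with $a'b'\in E(B)$. In both situations $Q$ is independent, so $td(Q)=1\le td(P)$ and (S3) applies.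

If $Q=\{q\}$, then $P\subseteq L_q$, and $s(F)=1+s(P)\le r$ by Lemma 8 and (S1).

If $Q=\{a',b'\}$, each vertex of $P$ is close to both. Since $a',b'$ lie on different sides, one of the two distances is odd, hence equal to $1$. So $P\subseteq(N_B(a')\setminus\{b'\})\cup(N_B(b')\setminus\{a'\})$. Two neighbours of $a'$ are at distance $2$, likewise two neighbours of $b'$. A vertex of the first set and one of the second are joined by a path of length $3$ through $a'b'$, and they are not $B$-adjacent, since that would give a 4-cycle; so they are at distance $3$. The set induces $K_{r-1,r-1}$ in $H$, and $s(F)=2+s(P)\le2+(r-2)=r$.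

**Case 1: $F$ contains exactly one of $u_1,u_2$.** The roles of $(W,u_1)$ and $(X,u_2)$ are symmetric, so let $u_1\in P$ and $u_2\notin F$. Since $u_1$ is adjacent to all of $W$, we have $Q\subseteq X$. Put $P'=P\setminus\{u_1\}\subseteq N$.

(a) Suppose $Q$ is not independent. Every vertex of $P'$ is close to both ends of an edge of $Q$, whose $B$-distance is even or infinite. By (B2), $P'=\emptyset$, or $P'=\{m\}$ where $m$ is the middle vertex of a path of length $4$ between two vertices of $X$, so $m\in X$. As $u_1$ is not adjacent to $m$, the set $P$ is independent, and (S3) with the roles exchanged gives $s(F)=|P|+s(Q)$. If $P'=\emptyset$, then $s(F)\le1+(r-1)=r$ by Lemma 7 and (S1). If $P'=\{m\}$, then $Q\subseteq L_m\cap X=K_m$, and $s(F)\le2+(r-2)=r$.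

(b) Suppose $Q$ is independent and $|Q|\ge2$. By (B1), $Q\subseteq N_B(w)$ for some $w\in W$. Pick distinct $q,q'\in Q$; their only common $B$-neighbour is $w$. A vertex of $P'\cap W$ is close to $q$ and $q'$, hence $B$-adjacent to both, hence equal to $w$. A vertex $z\in P'\cap X$ makes $\{z,q,q'\}$ pairwise close in one side, so by (B1) these three have a common neighbour, which must be $w$; so $z\in N_B(w)$. Altogether $F\subseteq\{u_1,w\}\cup N_B(w)$. If $w\in F$, then $|F|\le r+2$ and $td(F)\ge2$ because of the edge $u_1w$. If $w\notin F$, then $|F|\le r+1$ and $td(F)\ge1$. In both cases $s(F)\le r$.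

(c) Suppose $Q=\{q\}$, with $q\in X$. Then $P'\subseteq L_q$, so $P\subseteq L_q\cup\{u_1\}$, and $u_1$ is the vertex $u$ of Lemma 8 for $q$. So $s(F)=1+s(P)\le r$ by (S3), Lemma 8 and (S1).

**Case 2: $u_1,u_2\in F$.** These are adjacent, and every vertex of $N$ is adjacent to one of them. So $F$ would be connected, a contradiction. $\square$

## Adding $v$ and proving Theorem 1

**Definition (the graph $G$).** For $S\subseteq V(H)$ let $S^{(c)}$ denote the union of the classes in $H^{(c)}$ of the vertices of $S$. Let $G_1$ be $H^{(c)}$ together with a vertex $v$ adjacent exactly to the vertices of $N^{(c)}$. Let $G=K_j\vee G_1$: add $j$ further vertices, adjacent to each other and to everything else.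

We have $|G|=2ac+2c+1+j$, so
$$|G|-rc=(2a+2-r)c+1+j=k. \tag{3}$$
For $c=1$, $j=0$, $r=3$ this is the graph planned above, with $|G|=2a+3$ and $k=2a$.

For $z\in N$ let $S_z=\{z\}\cup N_B(z)$. Its $r+1$ vertices are pairwise close, so $S_z^{(c)}$ induces $r+1$ disjoint copies of $K_c$ with no edges between them, and
$$s(S_z^{(c)})=(r+1)c-c=rc. \tag{4}$$

**Proposition 10.** $s(G)=rc$, that is, $td(G)=k$.

**Proof.** The lower bound $s(G)\ge rc$ follows from (4) and (S1). For the upper bound, (S5) applied $j$ times gives $s(G)=s(G_1)$. By (S2) it is enough to show $s(F)\le rc$ for every disconnected induced subgraph $F$ of $G_1$.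

If $v\notin F$, then $s(F)\le s(H^{(c)})\le c\,s(H)\le rc$ by (S1), (S6) and Proposition 9.

Let $v\in F$. Put $N'=F\cap N^{(c)}$ and $U'=F\cap\{u_1,u_2\}^{(c)}$. All of $N'$ lies in the component of $v$, and $U'$ is a clique, because $u_1u_2$ is an edge of $H$. As $F$ is disconnected, $U'$ is nonempty, forms a component by itself, and has no neighbours in $N'$.

If $N'=\emptyset$, then $F$ is $v$ together with the clique $U'$, and $s(F)=|U'|+1-|U'|=1\le rc$.

If $N'\ne\emptyset$, then $U'$ meets only one of the two classes, since otherwise every vertex of $N'$ would have a neighbour in $U'$. Say it meets only the class of $u_1$; the other case is symmetric. Then $|U'|\le c$, and $N'\subseteq X^{(c)}$ because vertices of $W^{(c)}$ are adjacent to $U'$. Since $F$ contains $K_1\vee N'$ (with $v$ as the dominating vertex), $td(F)\ge1+td(N')$ by (S5). So, using (S1), (S6) and Lemma 7,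
$$s(F)\le |U'|+1+|N'|-1-td(N')=|U'|+s(N')\le c+c\,s(H[X])\le c+c(r-1)=rc .$$
This proves $s(G)=rc$, and $td(G)=|G|-rc=k$ by (3). $\square$

**Proposition 11.** $td(G-vy)\le k-1$ for every $y\in N^{(c)}$.

**Proof.** This is the companion argument, blown up. By symmetry let $y$ lie in the class of $w\in W$. In $G-vy$ consider
$$P=\{u_1\}^{(c)}\cup\{y\},\qquad Q=\{v\}\cup N_B(w)^{(c)} .$$
Since $u_1$ is adjacent to $w$, $P$ induces $K_{c+1}$. The set $Q$ induces $v$ joined to $r$ disjoint copies of $K_c$, of tree-depth $c+1$ by (S5). There are no edges between $P$ and $Q$: the class of $u_1$ is adjacent neither to $v$ nor to $X^{(c)}$; $y$ is not adjacent to $N_B(w)^{(c)}$ because the vertices of $N_B(w)$ are close to $w$; and $vy$ has been deleted. So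
$$s(P\cup Q)=(c+1)+(rc+1)-(c+1)=rc+1,$$
and by (S1) $td(G-vy)\le|G|-rc-1=k-1$. $\square$

**Proposition 12.** $td(G/e)\le k-1$ for every edge $e$ of $G$.

**Proof.** Let $e=xy$. We look for a set $S_z^{(c)}$ that the contraction does not touch. A vertex $p\in N$ lies in $S_z$ exactly when $z=p$ or $z\in N_B(p)$, so it lies in exactly $r+1$ of the $2a$ sets $S_z$. Hence at most $2(r+1)$ of the sets $S_z^{(c)}$ contain $x$ or $y$ (vertices outside $N^{(c)}$ lie in none). On the other hand, a vertex of $B$ together with the $r(r-1)$ vertices at distance $2$ from it, which are distinct by (B3), lies in one side, so $a\ge1+r(r-1)>r+1$, where the last inequality is $r(r-2)>0$. So $2(r+1)<2a$, and some $S_z^{(c)}$ avoids both $x$ and $y$. It is an induced subgraph of $G/e$ with surplus $rc$ by (4), so by (S1) $td(G/e)\le(|G|-1)-rc=k-1$. $\square$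

**Proof of Theorem 1.** By Propositions 10, 11 and 12, Lemma 4 applies to $G$, $v$ and $Y=N^{(c)}$. It gives a $k$-critical graph with a vertex of degree at least
$$|N^{(c)}|=2ac=k-(2-r)c-1-j=k+(r-2)c-1-j. \qquad\square$$

## Choosing $r$, $c$ and $j$

By Lemma 6 there is a graph $B$ as in Theorem 1 for every $r\ge3$.

**Proof of Corollary 2.** For $c=1$, $j=0$ the theorem gives $k=2a+3-r$ and $\Delta\ge k+(r-2)-1=k+r-3$. For $r=3$ this is $k=2a$ and $\Delta\ge k>k-1$, so (1) is false. Letting $r$ grow shows that $\Delta-k$ is unbounded. $\square$

**Proof of Corollary 3.** For $r=3$ the theorem reads $k=Lc+1+j$ and $\Delta\ge2ac=(L+1)c$. Given $k\ge L+1$, write $k-1=Lc+j$ with $0\le j<L$. Then $c=\lfloor(k-1)/L\rfloor\ge1$, and the first statement follows. Since $Lc=k-1-j\ge k-L$,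
$$(L+1)c\ge\Bigl(1+\frac1L\Bigr)(k-L),$$
which is at least $(1+\varepsilon)k$ for all sufficiently large $k$ if $\varepsilon<1/L$. $\square$

In particular, taking $0<\varepsilon<1/L$, the bound (1) fails for all sufficiently large $k$.

A numerical remark, not needed for any proof: the incidence graph of a generalized hexagon of order $(2,2)$ (Tits) is cubic, bipartite, of girth $12$, with $a=63$. It gives $k=126$ and $\Delta\ge126$ in Corollary 2, and $L=125$ in Corollary 3.
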